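# Lifting weakly null sequences modulo $\ell_1$, and the Dunford–Pettis property of $\ell_\infty/\ell_1$

## 1. The lifting theorem and its consequence for $K(c_0)^*$

Call $Y$ an *$\ell_1$-sum of finite-dimensional spaces* if $Y=(\bigoplus_{\gamma\in\Gamma}Z_\gamma)_{\ell_1}$, where $\Gamma$ is any set and every $Z_\gamma$ is finite-dimensional. The norm is $\|y\|=\sum_\gamma\|y_\gamma\|$. The basic example is $\ell_1$ itself: $\Gamma=\mathbb N$, all $Z_\gamma$ one-dimensional.

**Theorem A.** Let $E$ be a Banach space, $Z\subset E$ a closed subspace isomorphic to an $\ell_1$-sum of finite-dimensional spaces, and $Q:E\to E/Z$ the quotient map. For every weakly null sequence $(y_n)$ in $E/Z$ there is a weakly null sequence $(x_n)$ in $E$ with $Qx_n=y_n$ for all $n$.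

**Theorem B.** If, in addition, $E$ has the Dunford–Pettis property, then $E/Z$ has the Dunford–Pettis property.

**Corollary C.** $K(c_0)^*\simeq\ell_\infty/\ell_1$ has the Dunford–Pettis property.

Here $K(c_0)$ is the kernel of a quotient map $\ell_1\to c_0$, that is, $0\to K(c_0)\to\ell_1\to c_0\to0$ is exact. This kernel is determined up to isomorphism. It is a subspace of $\ell_1$, hence has the Dunford–Pettis property. Problem 2 of "Theory of $z$-linear maps" (https://core.ac.uk/download/72043512.pdf) asks whether its dual has the property too; Corollary C says yes.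

The symbol $\ell_\infty/\ell_1$ means the quotient of $\ell_\infty$ by a closed subspace isomorphic to $\ell_1$. It is known that, up to isomorphism, the quotient does not depend on which copy of $\ell_1$ is taken. We shall not need this, since Theorem B treats every copy directly.

In Theorem A the position of $Z$ in $E$ is arbitrary. No complementation is assumed and nothing is assumed about $E$; only the isomorphism type of $Z$ matters.

## 2. The Dunford–Pettis property, and how B and C follow from A

An operator $T:X\to W$ is *weakly compact* if $T(B_X)$ is relatively weakly compact. It is *completely continuous* if $\|Tx_n\|\to0$ whenever $x_n\to0$ weakly.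

**Definition.** $X$ has the *Dunford–Pettis property* (DPP) if every weakly compact operator from $X$ into any Banach space is completely continuous.

*Examples.* A space is *Schur* if its weakly null sequences are norm null. A Schur space, such as $\ell_1$ or any of its subspaces, has the DPP, because then every operator is completely continuous. The space $\ell_2$ fails the DPP: its identity is weakly compact, while the unit vectors are weakly null of norm one. Since $\ell_2$ is a quotient of $\ell_1$, **the DPP does not pass to quotients**, so Theorem B must use something about $Z$.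

*Proof of B from A.* Let $T:E/Z\to W$ be weakly compact and $(y_n)$ weakly null in $E/Z$. By Theorem A, take a weakly null $(x_n)$ in $E$ with $Qx_n=y_n$. The operator $TQ$ is weakly compact on $E$, hence completely continuous, so $\|Ty_n\|=\|TQx_n\|\to0$. $\square$

*Why $C(K)$ has the DPP (Grothendieck, 1953).* We recall the standard argument.

First, suppose $f_n\to0$ weakly in $C(K)$ and $\mu_n\to0$ weakly in $C(K)^*$. We show that $\int f_n\,d\mu_n\to0$. Put $\mu=\sum_n2^{-n}|\mu_n|$, a finite measure, and write $\mu_n=h_n\mu$. Since $L_1(\mu)$ is a closed subspace of $C(K)^*$, the sequence $(h_n)$ is weakly null in $L_1(\mu)$, hence uniformly integrable by the Dunford–Pettis theorem. Given $\varepsilon>0$, choose $\delta>0$ such that $\mu(A)<\delta$ implies $\int_A|h_n|\,d\mu<\varepsilon$ for all $n$. The $f_n$ are bounded, say by $M$, and tend to $0$ pointwise. By Egorov's theorem they tend to $0$ uniformly off some $A$ with $\mu(A)<\delta$. So $|\int f_nh_n\,d\mu|\le M\varepsilon+\sup_{K\setminus A}|f_n|\cdot\sup_n\|h_n\|_1$, and the $\limsup$ is at most $M\varepsilon$.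

Now let $T:C(K)\to W$ be weakly compact and $f_n\to0$ weakly, and suppose $\|Tf_n\|\ge\delta>0$ along a subsequence. Choose $w_n^*\in B_{W^*}$ with $\langle w_n^*,Tf_n\rangle=\|Tf_n\|$. By Gantmacher's theorem $T^*$ is weakly compact. So, by Eberlein–Šmulian, along a further subsequence $T^*w_n^*\to\mu$ weakly. Then $\|Tf_n\|=\langle T^*w_n^*-\mu,f_n\rangle+\langle\mu,f_n\rangle\to0$, a contradiction. $\square$

*Proof of Corollary C from B.* Let $q:\ell_1\to c_0$ be onto with kernel $K(c_0)$. Since $q$ is onto, $q^*:c_0^*\to\ell_\infty$ is an isomorphic embedding with range $K(c_0)^\perp$. Hence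
$$K(c_0)^*=\ell_\infty/K(c_0)^\perp=\ell_\infty/q^*(c_0^*),$$
and $q^*(c_0^*)$ is closed and isomorphic to $\ell_1$. Since $\ell_\infty=C(\beta\mathbb N)$ has the DPP, Theorem B applies. $\square$

Everything now rests on Theorem A.

*Scalars.* From here on we work over $\mathbb R$. In the complex case, regard all spaces as real. Real functionals are the real parts of complex ones, so the weakly null sequences are the same. A complex $\ell_1$-sum of finite-dimensional spaces is also a real one. So the real case of Theorem A gives the complex case.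

## 3. Complemented kernels, and a quotient where lifting fails

Choose any $f_n\in E$ with $Qf_n=y_n$. Lifting means finding corrections $z_n\in Z$ such that $f_n-z_n$ is weakly null.

**$Z$ complemented.** If $P$ is a projection of $E$ onto $Z$, put $x_n=f_n-Pf_n$. The operator $\mathrm{id}-P$ kills $Z$, so $x_n=Ry_n$ for a bounded linear $R:E/Z\to E$. Bounded operators preserve weakly null sequences, so $(x_n)$ is weakly null. This covers every finite-dimensional $Z$.

**$Z=K(c_0)$ in $E=\ell_1$.** Here the unit vectors of $c_0=\ell_1/K(c_0)$ are weakly null of norm one. A weakly null lifting would be norm null because $\ell_1$ is Schur, and then the unit vectors would be norm null as well. So there is no lifting, although $Z$ is a subspace of $\ell_1$. In particular, once Theorem A is proved, $K(c_0)$ cannot be isomorphic to an $\ell_1$-sum of finite-dimensional spaces.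

**Where linear methods stop.** Let $i:Y\to E$ be an isomorphic embedding with range $Z$. The condition on $z_n=i(\tilde z_n)$ is
$$\langle x^*,f_n\rangle-\langle i^*x^*,\tilde z_n\rangle\to0\qquad(x^*\in E^*).$$
It is tempting to choose a linear $w^*$-continuous $R:Y^*\to E^*$ with $i^*R=\mathrm{id}$. Then $\xi\mapsto\langle R\xi,f_n\rangle$ is a $w^*$-continuous functional, so it *is* some $\tilde z_n\in Y$. But such an $R$ is an adjoint $P^*$ with $P:E\to Y$ and $Pi=\mathrm{id}$, so $iP$ is a projection onto $Z$ and we are back in the complemented case. For $\ell_1\simeq Z\subset\ell_\infty$ there is no such projection: every operator from $\ell_\infty$ into a separable space is weakly compact, so a projection onto $Z$ would make $\ell_1$ reflexive. A selection for $i^*$ will have to be nonlinear.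

## 4. The sign cube: $\ell_1$ inside $C(\{-1,1\}^{\mathbb N})$

Index coordinates by $j\ge0$, let $\Delta=\{-1,1\}^{\mathbb N}$ and $r_j(\eta)=\eta_j$. The map $i:\ell_1\to C(\Delta)$, $iy=\sum_jy_jr_j$, is isometric: evaluate at $\eta_j=\operatorname{sign}y_j$ (either sign when $y_j=0$). For a measure $\mu$ on $\Delta$,
$$i^*\mu=b(\mu):=\Big(\int\eta_j\,d\mu(\eta)\Big)_j\in\ell_\infty ,$$
the *barycentre* of $\mu$. For instance $b(\delta_\eta)=\eta$, and $b(\tfrac12(\delta_\eta+\delta_{-\eta}))=0$. So on the sign vectors there is a $w^*$-continuous selection for $i^*$, namely $\eta\mapsto\delta_\eta$. Theorem A for this $E=C(\Delta)$ reads: *if $\int f_n\,d\mu\to0$ whenever $b(\mu)=0$, then there are $z_n\in\ell_1$ such that $f_n-iz_n$ is bounded and pointwise null.* (In $C(\Delta)$ the bounded, pointwise null sequences are exactly the weakly null ones.)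

**Correcting one coordinate at a time.** A sensible first attempt: choose $x_j^*$ with $i^*x_j^*=e_j^*$, the $j$th unit vector of $\ell_\infty$, and put $z_n=\sum_{j<m_n}\langle x_j^*,f_n\rangle e_j$ with $m_n\to\infty$ at a suitable rate. Then each $x_j^*$ annihilates $f_n-iz_n$ for large $n$. Let us see it fail.

Let $\mathbf 1=(1,1,1,\dots)$, let $\mathbf 1^{(j)}$ be $\mathbf 1$ with the $j$th sign flipped, and $x_j^*=\frac12(\delta_{\mathbf 1}-\delta_{\mathbf 1^{(j)}})$. Then $b(x_j^*)=e_j^*$, so $\langle x_j^*,r_a\rangle=\delta_{ja}$. Let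
$$U_a=\{\eta:\eta_j=1\ (j<a),\ \eta_a=-1\},\qquad f_n=r_{2n+1}+1_{U_{2n}}.$$
The clopen sets $U_a$ are disjoint, so $(1_{U_{2n}})$ is weakly null, and $Qf_n=Q1_{U_{2n}}$ is weakly null. A correct choice is $z_n=e_{2n+1}$. But $\mathbf 1^{(j)}$ lies in $U_j$ and in no other $U_a$, and $\mathbf 1$ lies in none, so $\langle x_j^*,1_{U_a}\rangle=-\frac12\delta_{ja}$. Hence
$$\langle x_j^*,f_n\rangle=\delta_{j,2n+1}-\tfrac12\delta_{j,2n}.$$
Evaluate at $\mathbf 1$. We have $f_n(\mathbf 1)=1$, and $(iz_n)(\mathbf 1)$ is $0$, $-\frac12$ or $\frac12$ according as $m_n\le2n$, $m_n=2n+1$ or $m_n\ge2n+2$. So $(f_n-iz_n)(\mathbf 1)\in\{1,\frac32,\frac12\}$ for every $n$: **no choice of $m_n$ works**. Controlling single coordinate functionals says nothing uniform about functionals such as $\delta_{\mathbf 1}$, which see infinitely many coordinates at once.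

**Averaging over the first coordinates.** We need to read off the affine part of $f_n$ in all tail directions at once. Fix $m$, write $\eta=(s,\zeta)$ with $s\in\{-1,1\}^m$, and average over $s$ with the uniform probability $p$. For $2n\ge m$,
$$\int f_n(s,\zeta)\,dp(s)=\zeta_{2n+1}+2^{-m}\,1[\zeta_j=1\ (m\le j<2n),\ \zeta_{2n}=-1].$$
This is within $2^{-m}$ of the affine function $\zeta_{2n+1}$, uniformly in $\zeta$, and the affine part is the right correction $e_{2n+1}$. Averaging is essential. Freeze $s=(1,\dots,1)$ instead and let $2n\ge m+1$. Take tail points $a,b,c,d$ whose coordinates $(2n-1,2n)$ are $(1,-1)$, $(-1,1)$, $(1,1)$, $(-1,-1)$, all others being $1$. Then $a+b=c+d$, so $\nu=\frac14(\delta_a+\delta_b-\delta_c-\delta_d)$ has norm one and annihilates constants and coordinates, while $\int f_n(s,\zeta)\,d\nu(\zeta)=\frac14$, because only $(s,a)$ lies in $U_{2n}$. So the frozen function has distance at least $\frac14$ from the affine functions.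

In general a Baire category argument will produce a good $m$ and a good $p$. Hahn–Banach will convert "small on all measures annihilating the affine functions" into "close to an affine function". To bring an arbitrary $E$ to this situation, we need a substitute for $\eta\mapsto\delta_\eta$. That is Step 1.

## 5. Separable $E$, countable sums, and finite sets in the blocks

**Step 0a. Reduction to countable $\Gamma$ and separable $E$.** *The purpose is to make weak\* compact sets metrizable.*

Let $Z=i(Y)$ with $i:Y=(\bigoplus_{\gamma\in\Gamma}Z_\gamma)_{\ell_1}\to E$ an isomorphic embedding, and choose $f_n\in E$ with $Qf_n=y_n$. For each finite rational combination $\sum c_nf_n$ choose a sequence in $Z$ along which the distance from $\sum c_nf_n$ to $Z$ is attained in the limit. Altogether these are countably many elements of $Z$. Each corresponds to an element of $Y$, which has countable support because its norms are summable. So there is a countable $\Gamma_0\subset\Gamma$ such that $Z_0=i((\bigoplus_{\Gamma_0}Z_\gamma)_{\ell_1})$ contains all of them. Hence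
$$\operatorname{dist}\Big(\sum c_nf_n,Z\Big)=\operatorname{dist}\Big(\sum c_nf_n,Z_0\Big)$$
for all finite rational combinations; here $\le$ holds since $Z_0\subset Z$, and $\ge$ by choice of $Z_0$. By continuity the equality holds for all finite real combinations.

Let $E_0$ be the closed span of $Z_0\cup\{f_n\}$, which is separable. The natural map $E_0/Z_0\to E/Z$ is isometric on the classes of combinations $\sum c_nf_n$, and these are dense in $E_0/Z_0$, so it is isometric. Every functional on $E_0/Z_0$ therefore extends to $E/Z$ by Hahn–Banach, and so $(f_n+Z_0)$ is weakly null in $E_0/Z_0$. If we find $z_n\in Z_0$ with $(f_n-z_n)$ weakly null in $E_0$, then this sequence is weakly null in $E$, and $Q(f_n-z_n)=y_n$. So it suffices to work in $E_0$.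

From now on $E$ is separable, $Y=(\bigoplus_{j\ge0}Z_j)_{\ell_1}$ (pad with zero spaces if necessary), and $Qf_n=y_n$ with $(y_n)$ weakly null. Then $Y^*=(\bigoplus_jZ_j^*)_{\ell_\infty}$. Write $Y_{\ge m}=\{y\in Y:y_j=0\ (j<m)\}$, and $\xi_{<m},\xi_{\ge m}$ for the two parts of $\xi\in Y^*$.

The adjoint $i^*:E^*\to Y^*$ is onto. Indeed, given $\eta\in Y^*$, extend the functional $\eta\circ i^{-1}$ on $Z$ to $E$ by Hahn–Banach; the norm is at most $C\|\eta\|$ with $C=\|i^{-1}\|$. Its kernel is $Z^\perp=(E/Z)^*$. So
$$x^*\in\ker i^*\ \Longrightarrow\ \langle x^*,f_n\rangle=\langle x^*,y_n\rangle\to0.\tag{1}$$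

**Step 0b. The sets $D_j$.** *The purpose is to replace the signs $\pm1$ by finite sets when the blocks are not one-dimensional.*

For each $j$ choose a finite nonempty $D_j\subset B_{Z_j^*}$ with $\operatorname{conv}D_j\supset\frac12B_{Z_j^*}$. For $\ell_1$ take $D_j=\{-1,1\}$. In general any finite $\frac12$-net of $B_{Z_j^*}$ works. Suppose $x\in\frac12B_{Z_j^*}\setminus\operatorname{conv}D_j$. The set $\operatorname{conv}D_j$ is compact, so by separation there is $z\in Z_j$ with
$$\max_{d\in D_j}\langle d,z\rangle<\langle x,z\rangle\le\tfrac12\|z\|.$$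
Take $u\in B_{Z_j^*}$ with $\langle u,z\rangle=\|z\|$ and $d\in D_j$ with $\|u-d\|\le\frac12$. Then $\langle d,z\rangle\ge\|z\|-\frac12\|z\|=\frac12\|z\|$, a contradiction.

Put $\Delta=\prod_jD_j\subset B_{Y^*}$, $\Delta_{<m}=\prod_{j<m}D_j$ (a finite set) and $\Delta_{\ge m}=\prod_{j\ge m}D_j$. On bounded subsets of $Y^*$ the $w^*$-topology is that of coordinatewise convergence, because finitely supported vectors are dense in $Y$. So on $\Delta$ the product topology is the $w^*$-topology, and it is compact and metrizable. A *cylinder* is the set of $\eta\in\Delta$ with prescribed first coordinates $\eta_j$, $j<n$, for some $n$; the cylinders form a base.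

## 6. A weak\*-continuous selection on $\Delta$

**Step 1.** *The purpose is to turn each $f_n$ into a continuous function on $\Delta$, as if $E$ were $C(\Delta)$.*

**Claim 1.** There is a bounded $w^*$-continuous map $\sigma:\Delta\to E^*$ with $i^*\sigma(\eta)=\eta$ for all $\eta\in\Delta$.

*A Borel selection.* Let $L=\{x^*\in CB_{E^*}:i^*x^*\in\Delta\}$. Since $i^*$ is $w^*$-$w^*$-continuous and $\Delta$ is $w^*$-closed, $L$ is $w^*$-compact. It is metrizable because $E$ is separable. The map $i^*:L\to\Delta$ is a continuous surjection by the choice of $C$, so its fibres are nonempty and closed. We use the Kuratowski–Ryll-Nardzewski theorem: *a map from a measurable space to the nonempty closed subsets of a Polish space, for which the set of points whose value meets $U$ is measurable for every open $U$, has a measurable selection.* An open $U\subset L$ is a countable union of compact sets, and the set of $\eta$ whose fibre meets $U$ is $i^*(U)$. This is a countable union of compact sets, hence Borel. So there is a Borel map $\sigma_0:\Delta\to L$ with $i^*\sigma_0(\eta)=\eta$.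

*Continuity on a comeager set.* A Borel map into a second countable space is continuous on some comeager set (Kechris, *Classical Descriptive Set Theory*, Thm 8.38). The reason is short. Let $(V_a)$ be a countable base of $L$. The Borel set $\sigma_0^{-1}(V_a)$ has the Baire property: it differs from some open $O_a$ by a meager set $M_a$. Off $M=\bigcup_aM_a$ the preimage of $V_a$ is the trace of $O_a$, so $\sigma_0$ restricted to $\Delta\setminus M$ is continuous. Since $M$ is meager, $\Delta\setminus M$ contains a countable intersection of dense open sets, and taking finite intersections we may let them decrease. So there are dense open sets $U_0\supset U_1\supset\cdots$ in $\Delta$ such that $\sigma_0$ restricted to $G=\bigcap_kU_k$ is continuous.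

*Patterns that force membership in $G$.* We construct $0=n_0<n_1<\cdots$ and, with $I_k=[n_k,n_{k+1})$, patterns $t_k\in\prod_{j\in I_k}D_j$ such that
$$\eta\in\Delta\text{ agrees with }t_k\text{ on }I_k\ \Longrightarrow\ \eta\in U_k .\tag{2}$$
Given $n_k$, list the finite set $\Delta_{<n_k}=\{s_1,\dots,s_N\}$. Start from the empty pattern $\tau_0$. Given a finite pattern $\tau_{l-1}$ on an interval starting at $n_k$, the cylinder of $s_l\tau_{l-1}$ is open and nonempty. The dense open set $U_k$ meets it in a nonempty open set, so contains a subcylinder; this has the form of the cylinder of $s_l\tau_l$ with $\tau_l$ extending $\tau_{l-1}$. Let $t_k=\tau_N$, lengthened if necessary to be nonempty; its length defines $n_{k+1}$. If $\eta$ agrees with $t_k$ on $I_k$, then $\eta_{<n_k}=s_l$ for some $l$, and $\eta$ lies in the cylinder of $s_l\tau_l$, hence in $U_k$. This is (2). Since the $U_k$ decrease, **any $\eta$ that agrees with $t_k$ on $I_k$ for infinitely many $k$ lies in $G$**.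

*Moving every point into $G$.* Let $t\in\Delta$ be the concatenation of all $t_k$. For $\eta\in\Delta$ let $\eta^0$ agree with $\eta$ on all $I_{2k}$ and with $t$ on all $I_{2k+1}$. Let $\eta^1$ agree with $t$ on all $I_{2k}$ and with $\eta$ on all $I_{2k+1}$. Then $\eta^0,\eta^1,t\in G$, and coordinate by coordinate
$$\eta^0+\eta^1=\eta+t .$$
The maps $\eta\mapsto\eta^0$ and $\eta\mapsto\eta^1$ are continuous from $\Delta$ into $G$, where $\sigma_0$ is continuous. So
$$\sigma(\eta)=\sigma_0(\eta^0)+\sigma_0(\eta^1)-\sigma_0(t)$$
is $w^*$-continuous, bounded by $3C$, and $i^*\sigma(\eta)=\eta^0+\eta^1-t=\eta$. $\square$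

*Integrating $\sigma$.* For a finite signed Borel measure $\mu$ on $\Delta$ define $\sigma(\mu)\in E^*$ and $b(\mu)\in Y^*$ by
$$\langle\sigma(\mu),x\rangle=\int\langle\sigma(\eta),x\rangle\,d\mu(\eta),\qquad\langle b(\mu),y\rangle=\int\langle\eta,y\rangle\,d\mu(\eta).$$
The second formula is used also for measures on $\Delta_{<m}$ and $\Delta_{\ge m}$. Since $\langle\sigma(\eta),iy\rangle=\langle\eta,y\rangle$, we have $i^*\sigma(\mu)=b(\mu)$. Put
$$g_n(\eta)=\langle\sigma(\eta),f_n\rangle .$$
Then $g_n\in C(\Delta)$ and $\int g_n\,d\mu=\langle\sigma(\mu),f_n\rangle$. If $b(\mu)=0$, then $\sigma(\mu)\in\ker i^*$, and (1) gives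
$$b(\mu)=0\ \Longrightarrow\ \int g_n\,d\mu\to0.\tag{3}$$
This is the hypothesis of the sign-cube model in Section 4, with $g_n$ in the role of $f_n$.

## 7. After averaging, the tail dependence is affine up to $2\varepsilon$

**Step 2.** *The purpose is to make the pointwise statement (3) uniform, and to read off a tail correction $v_n$.*

Fix $\varepsilon>0$. Let
$$\mathcal P=\{(P,P')\in\mathrm{Prob}(\Delta)^2:b(P)=b(P')\}.$$
It is nonempty (take $P=P'$), and $w^*$-closed because each $\eta\mapsto\langle\eta,y\rangle$ is continuous on $\Delta$. So it is compact and metrizable. The sets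
$$\mathcal P_k=\Big\{(P,P')\in\mathcal P:\Big|\int g_n\,d(P-P')\Big|\le\varepsilon\ \text{ for all }n\ge k\Big\}$$
are closed because $g_n\in C(\Delta)$; this is what Step 1 was for. By (3) with $\mu=P-P'$, their union is $\mathcal P$. By Baire's theorem some $\mathcal P_k$ has an interior point $(P_0,P_0')$ relative to $\mathcal P$.

*The interior depends on finitely many coordinates.* There are $h_1,\dots,h_r\in C(\Delta)$ and $\rho>0$ such that every $(P,P')\in\mathcal P$ with
$$\Big|\int h_a\,d(P-P_0)\Big|<\rho,\qquad\Big|\int h_a\,d(P'-P_0')\Big|<\rho\qquad(1\le a\le r)$$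
lies in $\mathcal P_k$. Functions of finitely many coordinates are dense in $C(\Delta)$. So there are $m$ and functions $h_a'$ of the coordinates $j<m$ with $\|h_a-h_a'\|_\infty<\rho/2$. If $P$ and $P_0$ have the same marginal on $\Delta_{<m}$, then $\int h_a'\,d(P-P_0)=0$, so $|\int h_a\,d(P-P_0)|=|\int(h_a-h_a')\,d(P-P_0)|<\rho$; similarly for $P'$. Thus **every $(P,P')\in\mathcal P$ whose marginals on $\Delta_{<m}$ are those of $(P_0,P_0')$ belongs to $\mathcal P_k$**.

*Product measures.* Let $p,p'$ be the marginals of $P_0,P_0'$ on $\Delta_{<m}$; then $b(p)=b(p')$. Define in $C(\Delta_{\ge m})$ the finite convex combinations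
$$\Psi_n(\zeta)=\int g_n(s,\zeta)\,dp(s),\qquad\Psi_n'(\zeta)=\int g_n(s,\zeta)\,dp'(s).$$
Let $S,S'\in\mathrm{Prob}(\Delta_{\ge m})$ with $b(S)=b(S')$. Then
$$(p\otimes S,\ p'\otimes S')\quad\text{and}\quad(p\otimes S',\ p'\otimes S')$$
both lie in $\mathcal P$, since $b(p\otimes S)=(b(p),b(S))$ and so on, and both have marginals $(p,p')$. So both are in $\mathcal P_k$, however different $S$ and $S'$ are. For $n\ge k$, by Fubini,
$$\Big|\int\Psi_n\,d(S-S')\Big|\le\Big|\int\Psi_n\,dS-\int\Psi_n'\,dS'\Big|+\Big|\int\Psi_n'\,dS'-\int\Psi_n\,dS'\Big|\le2\varepsilon.\tag{4}$$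

*Hahn–Banach.* Let $A=\{\alpha+\langle\cdot,v\rangle:\alpha\in\mathbb R,\ v\in Y_{\ge m}\}$, a linear subspace of $C(\Delta_{\ge m})$. Let $\nu$ be a measure on $\Delta_{\ge m}$ annihilating $A$ with $\|\nu\|=1$. Then $\nu(1)=0$, so $\nu^+$ and $\nu^-$ have mass $\frac12$ each, and $S=2\nu^+$, $S'=2\nu^-$ are probabilities. As $\nu$ annihilates all $\langle\cdot,v\rangle$, $b(S)=b(S')$. By (4), $|\int\Psi_n\,d\nu|=\frac12|\int\Psi_n\,d(S-S')|\le\varepsilon$ for $n\ge k$. By Hahn–Banach, $\operatorname{dist}(\Psi_n,A)\le\varepsilon$. So for each $n\ge k$ there are $\alpha_n\in\mathbb R$ and $v_n\in Y_{\ge m}$ with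
$$|\Psi_n(\zeta)-\alpha_n-\langle\zeta,v_n\rangle|\le2\varepsilon\qquad(\zeta\in\Delta_{\ge m}).\tag{5}$$

The functionals in $A$ come from $Y_{\ge m}$ and not merely from its bidual, so $v_n$ really is an element of $Y$.

## 8. Corrections that work up to $\varepsilon$

**Step 3.** *The purpose is to combine the tail correction $v_n$ with a correction on the first $m$ blocks.*

**Claim 2.** For each $\varepsilon>0$ there is a sequence $(z_n^\varepsilon)$ in $Y$ with
$$\limsup_n|\langle x^*,f_n\rangle-\langle i^*x^*,z_n^\varepsilon\rangle|\le8\varepsilon\|i^*x^*\|\qquad(x^*\in E^*).\tag{6}$$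

*Proof.* Keep $m,k,p,\Psi_n,\alpha_n,v_n$ from Step 2. Let $W=\bigoplus_{j<m}Z_j^*\subset Y^*$. It is finite-dimensional, so choosing preimages of a basis we get a linear $\omega:W\to E^*$ with $i^*\omega=\mathrm{id}_W$. The functional $w\mapsto\langle\omega(w),f_n\rangle$ on $W$ has the form $w\mapsto\langle w,w_n\rangle$ with $w_n\in\bigoplus_{j<m}Z_j\subset Y$. Put
$$z_n^\varepsilon=w_n+v_n\ (n\ge k),\qquad z_n^\varepsilon=0\ (n<k).$$
This does not depend on $x^*$.

Let $x^*\in E^*$ and $\xi=i^*x^*$. If $\xi=0$, (6) is (1). Otherwise, by homogeneity, assume $\|\xi\|=\frac12$; we must show that the $\limsup$ is at most $4\varepsilon$. For each $j$ we have $\xi_j\in\frac12B_{Z_j^*}\subset\operatorname{conv}D_j$ and $0\in\operatorname{conv}D_j$. So there are probabilities on $D_j$ with barycentres $\xi_j$ and $0$. Taking products over $j\ge m$ we get $S,S_0\in\mathrm{Prob}(\Delta_{\ge m})$ with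
$$b(S)=\xi_{\ge m},\qquad b(S_0)=0 .$$
(Pair with $y\in Y_{\ge m}$ and integrate $\sum_j\langle\zeta_j,y_j\rangle$ term by term; it converges uniformly.)

Put $u=\sigma(p\otimes S)-\sigma(p\otimes S_0)$. Then
$$i^*u=(b(p),\xi_{\ge m})-(b(p),0)=(0,\xi_{\ge m}).$$
By Fubini $\langle u,f_n\rangle=\int\Psi_n\,dS-\int\Psi_n\,dS_0$. Integrating the affine function in (5) gives $\alpha_n+\langle\xi_{\ge m},v_n\rangle$ against $S$ and $\alpha_n$ against $S_0$. Each replacement costs at most $2\varepsilon$, so for $n\ge k$
$$|\langle u,f_n\rangle-\langle\xi_{\ge m},v_n\rangle|\le4\varepsilon.\tag{7}$$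

Finally $i^*\big(x^*-u-\omega(\xi_{<m})\big)=\xi-(0,\xi_{\ge m})-(\xi_{<m},0)=0$, so by (1)
$$\langle x^*,f_n\rangle=\langle u,f_n\rangle+\langle\xi_{<m},w_n\rangle+o(1).$$
Since $\langle\xi,z_n^\varepsilon\rangle=\langle\xi_{<m},w_n\rangle+\langle\xi_{\ge m},v_n\rangle$ for $n\ge k$, (7) gives $\limsup_n|\langle x^*,f_n\rangle-\langle\xi,z_n^\varepsilon\rangle|\le4\varepsilon=8\varepsilon\|\xi\|$. $\square$

## 9. A quantified Schur property of $Y$

**Step 4.** *Claim 2 gives a different sequence for each $\varepsilon$. To glue them we must know that they are close in norm, and (6) gives only weak information about their differences. The next claim turns weak into norm estimates; with $\kappa=0$ it is the Schur property of $Y$.*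

**Claim 3.** If $d_n\in Y$, $\kappa\ge0$ and $\limsup_n|\langle\xi,d_n\rangle|\le\kappa\|\xi\|$ for all $\xi\in Y^*$, then $\limsup_n\|d_n\|\le3\kappa$.

*Proof.* Let $P_m$ be the projection of $Y$ onto its first $m$ summands ($P_0=0$).

*Initial segments.* We show $\limsup_n\|P_md_n\|\le\kappa$ for each $m$. Let $0<\delta<1$ and let $N$ be a finite $\delta$-net of the unit ball of $(P_mY)^*\subset Y^*$, contained in that ball. Choosing a norming functional for $P_md_n$ and a net point near it, we get
$$\|P_md_n\|\le\max_{\xi\in N}|\langle\xi,d_n\rangle|+\delta\|P_md_n\| .$$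
Since $N$ is finite, $\limsup_n\|P_md_n\|\le\kappa/(1-\delta)$. Let $\delta\to0$.

*Gliding hump.* Suppose $\limsup_n\|d_n\|>\lambda>3\kappa$, and put $\delta=(\lambda-3\kappa)/6>0$. Choose inductively $n_1<n_2<\cdots$ and $0=m_0<m_1<\cdots$ with
$$\|d_{n_l}\|>\lambda,\qquad\|P_{m_{l-1}}d_{n_l}\|<\kappa+\delta,\qquad\|d_{n_l}-P_{m_l}d_{n_l}\|<\delta .$$
This is possible: given $m_{l-1}$, the first condition holds for infinitely many indices and the second for all large ones, so $n_l$ exists; then take $m_l$ large. By the triangle inequality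
$$\|(P_{m_l}-P_{m_{l-1}})d_{n_l}\|\ge\lambda-(\kappa+\delta)-\delta=\lambda-\kappa-2\delta .$$
The segments $[m_{l-1},m_l)$ are disjoint and $Y^*$ is an $\ell_\infty$-sum. So we can choose $\xi\in B_{Y^*}$ segment by segment such that for all $l$
$$\langle\xi,(P_{m_l}-P_{m_{l-1}})d_{n_l}\rangle=\|(P_{m_l}-P_{m_{l-1}})d_{n_l}\| .$$
Then
$$|\langle\xi,d_{n_l}\rangle|\ge(\lambda-\kappa-2\delta)-(\kappa+\delta)-\delta=\lambda-2\kappa-4\delta=\kappa+2\delta$$
for all $l$, which contradicts $\limsup_n|\langle\xi,d_n\rangle|\le\kappa$. $\square$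

## 10. Gluing the approximate corrections

**Step 5.** *The purpose is to pass from one sequence for each $\varepsilon$ to a single exact one.*

Let $\varepsilon_l=2^{-l}$ and $z_n^{(l)}=z_n^{\varepsilon_l}$ for $l\ge1$. Every $\xi\in Y^*$ is $i^*x^*$ for some $x^*$, so (6) for $\varepsilon_l$ and $\varepsilon_{l+1}$ gives
$$\limsup_n|\langle\xi,z_n^{(l)}-z_n^{(l+1)}\rangle|\le8(\varepsilon_l+\varepsilon_{l+1})\|\xi\|=12\varepsilon_l\|\xi\|\qquad(\xi\in Y^*).$$
By Claim 3, $\limsup_n\|z_n^{(l)}-z_n^{(l+1)}\|\le36\varepsilon_l$. So there are $N_1<N_2<\cdots$ with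
$$\|z_n^{(l)}-z_n^{(l+1)}\|\le37\varepsilon_l\qquad(n\ge N_l).$$
Let $z_n=z_n^{(l)}$ for $N_l\le n<N_{l+1}$, and $z_n=0$ for $n<N_1$. Let $n\ge N_l$, say $N_r\le n<N_{r+1}$ with $r\ge l$. Since $n\ge N_s$ for all $s\le r$,
$$\|z_n-z_n^{(l)}\|\le\sum_{s=l}^{r-1}\|z_n^{(s+1)}-z_n^{(s)}\|\le37\sum_{s\ge l}\varepsilon_s=74\varepsilon_l .$$
So by (6), for all $x^*\in E^*$ and all $l$,
$$\limsup_n|\langle x^*,f_n-i(z_n)\rangle|=\limsup_n|\langle x^*,f_n\rangle-\langle i^*x^*,z_n\rangle|\le(8+74)\,\varepsilon_l\,\|i^*x^*\| .$$
Let $l\to\infty$: the sequence $x_n:=f_n-i(z_n)$ is weakly null, and $Qx_n=Qf_n=y_n$. This proves Theorem A, and with it Theorem B and Corollary C. $\blacksquare$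

## 11. Other kernels, a uniform lifting constant, and Schur quotients

**Other kernels.** Let $X$ be a Banach space such that $X^*$ is isomorphic to an $\ell_1$-sum of finite-dimensional spaces. Examples are any isomorphic predual of $\ell_1(\Gamma)$, and $C(S)$ with $S$ compact scattered, where $C(S)^*=\ell_1(S)$ by Rudin. Let $q:\ell_1(I)\to X$ be onto and $K(X)=\ker q$. As in the proof of Corollary C, $K(X)^*=\ell_\infty(I)/q^*(X^*)$ with $q^*(X^*)$ closed and isomorphic to $X^*$. Since $\ell_\infty(I)$ is a $C(K)$-space, Theorem B shows that $K(X)^*$ has the DPP.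

**A uniform constant.** Under the hypotheses of Theorem A there is a constant $C$, depending on $E$ and $Z$, such that the lifting can be chosen with $\sup_n\|x_n\|\le C\sup_n\|y_n\|$. Indeed, the weakly null sequences of a Banach space form a closed subspace of its bounded sequences in the sup norm. By Theorem A the map $(x_n)\mapsto(Qx_n)$ between the two Banach spaces of weakly null sequences is onto, and the open mapping theorem applies.

**Schur quotients.** If $E$ is Schur and $Z\subset E$ is isomorphic to an $\ell_1$-sum of finite-dimensional spaces, then $E/Z$ is Schur: a weakly null sequence of $E/Z$ has a weakly null, hence norm null, lifting.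

## 12. A subspace $N$ of $\ell_1$ for which $\ell_\infty/N$ contains a complemented $\ell_2$

In Theorem B, $Z$ cannot be replaced by an arbitrary subspace of $\ell_1$, even when $E=\ell_\infty$. Let $\pi:\ell_1\to\ell_2$ be onto and $N=\ker\pi$, a Schur space with the DPP. View $N\subset\ell_1\subset\ell_\infty$ for some embedding $\ell_1\subset\ell_\infty$.

**Proposition.** $\ell_\infty/N$ contains a complemented copy of $\ell_2$, and fails the DPP.

*Proof.* By Grothendieck's theorem $\pi$ is absolutely summing, hence $2$-summing. By the $\Pi_2$-extension theorem (Diestel–Jarchow–Tonge, *Absolutely Summing Operators*, Thm 4.15) it extends to an operator $T:\ell_\infty\to\ell_2$. Since $T|_N=\pi|_N=0$, $T$ induces $\widetilde T:\ell_\infty/N\to\ell_2$. On the closed subspace $\ell_1/N$ of $\ell_\infty/N$, the operator $\widetilde T$ is the isomorphism $J:\ell_1/N\to\ell_2$ induced by $\pi$. So $J^{-1}\widetilde T$ is a projection of $\ell_\infty/N$ onto $\ell_1/N\simeq\ell_2$. The operator $\widetilde T$ is weakly compact because $\ell_2$ is reflexive. But $(J^{-1}e_n)$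 is weakly null and $\|\widetilde TJ^{-1}e_n\|=\|e_n\|=1$, so $\widetilde T$ is not completely continuous. $\square$

Thus in Theorem B the hypothesis on $Z$ cannot be weakened to "$Z$ is Schur" or to "$Z$ embeds in $\ell_1$". Likewise, the quotient $\ell_1/K(c_0)=c_0$ of Section 3 shows that the conclusion of Theorem A fails for a general subspace $Z$ of $\ell_1$.
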